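\title{E-pattern languages over finite non-unary alphabets\\ are not learnable from positive data}

\begin{abstract}
A pattern is a word in terminal letters and variables, and its E-pattern language consists of all words obtained by substituting arbitrary, possibly empty, terminal words for the variables. We prove that for every finite alphabet with at least two letters the class of E-pattern languages is not learnable in the limit from positive data; in particular, this holds for every finite alphabet with five or more letters. The proof constructs a single pattern whose language has no telltale, so the negative result persists for non-computable learners, arbitrary hypothesis spaces and behaviorally correct convergence. We also show that the patterns whose terminals are taken from a subset $\Delta$ of a finite alphabet $\Sigma$ with $|\Sigma|\ge2$ give a learnable class if and only if at least three letters of $\Sigma$ lie outside $\Delta$.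
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Patterns}
Let $\Sigma$ be an alphabet of \emph{terminals} (or \emph{letters}) and let $X=\{x_1,x_2,\dots\}$ be an infinite set of \emph{variables} with $\Sigma\cap X=\emptyset$. A \emph{pattern} is a nonempty word $\alpha\in(\Sigma\cup X)^+$. A \emph{substitution} is a homomorphism $\sigma\colon(\Sigma\cup X)^*\to\Sigma^*$ with $\sigma(a)=a$ for all $a\in\Sigma$; variables may be mapped to the empty word $\varepsilon$. The \emph{E-pattern language} of $\alpha$ is
\[
L(\alpha)=L_{E,\Sigma}(\alpha)=\{\sigma(\alpha):\sigma\text{ a substitution}\},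
\]
and $\mathrm{ePAT}_\Sigma$ is the class of all these languages. For instance, $L(xax)=\{uau:u\in\Sigma^*\}$ for a variable $x$ and a letter $a$. We write $|w|$ for the length of a word, $|w|_s$ for the number of occurrences of the symbol $s$ in $w$, and $\mathrm{var}(\alpha)$ for the set of variables occurring in $\alpha$. A \emph{morphism} is a homomorphism $(\Sigma\cup X)^*\to(\Sigma\cup X)^*$ that fixes every terminal; variables on which a morphism is not specified are fixed. If $\varphi$ is a morphism and $\sigma$ a substitution, then $\sigma\circ\varphi$ is a substitution. Hence, for patterns $\alpha$ and $\beta$,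
\begin{equation}\label{eq:morph}
\beta=\varphi(\alpha)\ \text{ for some morphism }\varphi\quad\Longrightarrow\quad L(\beta)\subseteq L(\alpha).
\end{equation}

\subsection*{Learning from positive data}
An \emph{indexed family} is a sequence $\mathcal L=(L_i)_{i\ge0}$ of nonempty languages over $\Sigma$ for which some algorithm decides, given $i$ and $w$, whether $w\in L_i$. The class $\mathrm{ePAT}_\Sigma$ is an indexed family via an effective enumeration of the patterns, which serve as the indices: to decide whether $w\in L(\alpha)$, try all ways of mapping the variables of $\alpha$ to factors of $w$. A \emph{text} for a nonempty language $L$ is an infinite sequence $t=(w_0,w_1,\dots)$ with $\{w_i:i\ge0\}=L$, and $t^n$ is its initial segment $w_0,\dots,w_n$. The family $\mathcal L$ belongs to LIM-TEXT (is \emph{learnable in the limit from positive data}, in Gold's sense) if there is a computable function $S$ such that for every $L$ in $\mathcal L$ and every text $t$ for $L$, the value $S(t^n)$ is defined for every $n\ge0$, and there are $j\ge 0$ with $L_j=L$ and $m\ge0$ such that $S(t^n)=j$ for all $n\ge m$.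

A text shows every word of $L$ and no word outside $L$. A hypothesis that misses a word of $L$ is therefore refuted sooner or later, but a hypothesis that is too large is never refuted. A learner can safely settle on $L$ only when the words seen so far exclude all smaller candidates. This leads to the following notion. Let $\mathcal L$ be a class of languages and $L\in\mathcal L$. A \emph{telltale} for $L$ within $\mathcal L$ is a finite set $T\subseteq L$ such that no $L'\in\mathcal L$ satisfies $T\subseteq L'\subsetneq L$. Section~\ref{sec:telltale} recalls that a language without telltale makes a class unlearnable, and that computable telltales make it learnable.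

\begin{example}\label{ex:telltales}
(a) For any letter $a$, the set $\{\varepsilon,a\}$ is a telltale for $L(x)=\Sigma^*$ within $\mathrm{ePAT}_\Sigma$. If $\varepsilon\in L(\beta)$, then $\beta$ has no terminals; if also $a\in L(\beta)$, then the variable that produces $a$ occurs exactly once in $\beta$; erasing all other variables gives $L(\beta)=\Sigma^*$.

(b) Let $\gamma=y_1^2y_2^2y_3^2$ and let $b,c,d\in\Sigma$ be distinct. Then $T=\{\varepsilon,bbccdd\}$ is a telltale for $L(\gamma)$ within $\mathrm{ePAT}_\Sigma$. Let $T\subseteq L(\beta)\subseteq L(\gamma)$. Again $\beta$ has no terminals. No variable occurs exactly once in $\beta$, since all words of $L(\gamma)$ have even length. Let $\rho(\beta)=bbccdd$, and for $\ell\in\{b,c,d\}$ let $v_\ell$ be a variable of $\beta$ whose image contains $\ell$. It occurs at least twice, so it occurs exactly twice and its two occurrences supply the two letters $\ell$. A factor of $bbccdd$ with two different letters contains $bc$ or $cd$ and so occurs only once; hence $\rho(v_\ell)=\ell$, and the three variables are distinct. Erasing all other variables turns $\beta$ into $v_b^2v_c^2v_d^2$, and \eqref{eq:morph}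 gives $L(\gamma)\subseteq L(\beta)$.
\end{example}

In both cases the telltale works because a single letter cannot be shared among several variables: a letter reserved for one variable of the pattern forces every competing pattern to contain a variable that plays the same role.

\subsection*{The problem and the results}
By a theorem of Mitchell, $\mathrm{ePAT}_\Sigma\in$ LIM-TEXT if $|\Sigma|\in\{1,\infty\}$, and by results of Reidenbach, $\mathrm{ePAT}_\Sigma\notin$ LIM-TEXT if $|\Sigma|\in\{2,3,4\}$. The case of all larger finite alphabets is posed as an open problem in \cite{Inclusion}: for a finite alphabet $\Sigma$ with $|\Sigma|\ge5$, is $\mathrm{ePAT}_\Sigma$ learnable in the limit from positive data? Example~\ref{ex:telltales} suggests a guess. More letters give more markers, infinitely many letters suffice, and so there might be a finite threshold above which the class becomes learnable. There is no such threshold.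

\begin{theorem}\label{thm:main}
Let $\Sigma$ be finite with $|\Sigma|\ge2$. There is a pattern $\alpha$ such that for every finite $T\subseteq L(\alpha)$ there is a pattern $\beta_T$ with $T\subseteq L(\beta_T)\subsetneq L(\alpha)$. Consequently $\mathrm{ePAT}_\Sigma\notin$ LIM-TEXT.
\end{theorem}

In particular, the answer is negative for every finite $\Sigma$ with $|\Sigma|\ge5$. Together with Mitchell's theorem we obtain a complete classification.

\begin{corollary}\label{cor:class}
$\mathrm{ePAT}_\Sigma\in$ LIM-TEXT if and only if $|\Sigma|\in\{1,\infty\}$.
\end{corollary}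

The obstruction in Theorem~\ref{thm:main} is a matter of information, not of computation. Let $(G_j)_j$ be an arbitrary family of languages over $\Sigma$, the \emph{hypothesis space}. A function $S$, computable or not, \emph{learns a class $\mathcal L$ behaviorally correctly with respect to $(G_j)_j$} if for every $L\in\mathcal L$ and every text $t$ for $L$, the value $S(t^n)$ is defined for every $n$ and $G_{S(t^n)}=L$ for all but finitely many $n$. Thus the index may change forever as long as it names the right language.

\begin{theorem}\label{thm:bc}
Let $\Sigma$ be finite with $|\Sigma|\ge2$. No function learns $\mathrm{ePAT}_\Sigma$ behaviorally correctly with respect to any hypothesis space.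
\end{theorem}

The guess above fails because a pattern may use letters as terminals, and a letter that is a terminal can be spoiled as a marker. What counts is the number of letters that patterns may \emph{not} use. For $\Delta\subseteq\Sigma$ let $\mathrm{ePAT}_{\Sigma,\Delta}$ be the class of languages $L_{E,\Sigma}(\alpha)$ with $\alpha\in(\Delta\cup X)^+$, indexed by these patterns.

\begin{theorem}\label{thm:delta}
Let $\Sigma$ be finite with $|\Sigma|\ge2$ and let $\Delta\subseteq\Sigma$. Then $\mathrm{ePAT}_{\Sigma,\Delta}\in$ LIM-TEXT if and only if $|\Sigma\setminus\Delta|\ge3$.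
\end{theorem}

The case $\Delta=\Sigma$ is the last assertion of Theorem~\ref{thm:main}. The case $\Delta=\emptyset$ says that, for finite $|\Sigma|\ge 2$, the terminal-free patterns are learnable exactly when $|\Sigma|\ge3$.

\subsection*{Plan of the proof}
Over two letters the pattern $\gamma$ of Example~\ref{ex:telltales}(b) has three squares but only two markers, and its language has no telltale (Section~\ref{sec:two}). Over a larger alphabet we single out two letters $c,d$ and embed $\gamma$ in a pattern $\alpha$ that contains all other letters as terminals, arranged so that a word that uses one of these letters inside $\gamma$ can also be produced with $\gamma$ erased, while suitable test words still determine the value of $\gamma$ (Section~\ref{sec:extra}). Section~\ref{sec:three} shows that three letters outside the pattern always yield a computable telltale.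

\section{Telltales}\label{sec:telltale}

For learning in the limit, both lemmas of this section are contained in Angluin's theorem \cite{Angluin}. We include the short proofs, and we prove the first lemma in the form needed for Theorem~\ref{thm:bc}. A finite sequence of words of $L$ is called a sequence \emph{over} $L$, and $\mathbf s\,\mathbf r$ denotes the concatenation of the sequences $\mathbf s$ and $\mathbf r$.

\begin{lemma}\label{lem:notelltale}
Let $\mathcal L$ be a class of nonempty languages over a finite alphabet, and suppose that some $L\in\mathcal L$ has no telltale within $\mathcal L$. Then no function learns $\mathcal L$ behaviorally correctly with respect to any hypothesis space. In particular, if $\mathcal L$ is an indexed family, then $\mathcal L\notin$ LIM-TEXT.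
\end{lemma}

\begin{proof}
Suppose that $S$ learns $\mathcal L$ behaviorally correctly with respect to $(G_j)_j$. Every nonempty sequence over $L$ is an initial segment of a text for $L$, so $S$ is defined on it. We claim that there is a nonempty sequence $\mathbf s$ over $L$ such that $G_{S(\mathbf s\,\mathbf r)}=L$ for every sequence $\mathbf r$ over $L$, the empty one included. Otherwise fix a text $(w_0,w_1,\dots)$ for $L$, put $\mathbf s_0=(w_0)$, and given $\mathbf s_k$ choose $\mathbf r_k$ over $L$ with $G_{S(\mathbf s_k\mathbf r_k)}\ne L$ and put $\mathbf s_{k+1}=\mathbf s_k\,\mathbf r_k\,(w_{k+1})$. The $\mathbf s_k$ are initial segments of one text for $L$. On this text $S$ is wrong on the segments $\mathbf s_k\mathbf r_k$, whose lengths increase strictly, a contradiction.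

Let $T$ be the set of words in $\mathbf s$. Since $T$ is not a telltale, there is $L'\in\mathcal L$ with $T\subseteq L'\subsetneq L$. Then $\mathbf s$ followed by a text for $L'$ is a text for $L'$, and all its entries lie in $L$. From $\mathbf s$ on, every hypothesis of $S$ on this text names $L\ne L'$, a contradiction. The last assertion follows because a learner in the limit learns behaviorally correctly with respect to $(L_j)_j$.
\end{proof}

\begin{lemma}\label{lem:telltale}
Let $\mathcal L=(L_i)_{i\ge0}$ be an indexed family, and suppose that an algorithm computes from $i$ the complete list of a telltale $T_i$ for $L_i$ within $\mathcal L$. Then $\mathcal L\in$ LIM-TEXT.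
\end{lemma}

\begin{proof}
On input $t^n$ let $W_n=\{w_0,\dots,w_n\}$, and let $S(t^n)$ be the least $i\le n$ with $T_i\subseteq W_n\subseteq L_i$, or $0$ if there is none. This is computable. Let $t$ be a text for $L$ and let $j$ be least with $L_j=L$. For large $n$ we have $j\le n$ and $T_j\subseteq W_n\subseteq L_j$. Let $i<j$. If $L\not\subseteq L_i$, then $W_n\not\subseteq L_i$ for large $n$. If $L\subseteq L_i$, then $L\subsetneq L_i$, so $T_i\not\subseteq L$ because $T_i$ is a telltale, and $T_i\not\subseteq W_n$ for all $n$. Hence $S(t^n)=j$ for large $n$.
\end{proof}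

\section{Three squares over two letters}\label{sec:two}

From now on $\Sigma$ is finite, $c\ne d$ are fixed letters of $\Sigma$, and
\[
\gamma=y_1^2\,y_2^2\,y_3^2 .
\]
Given finitely many words of $L(\gamma)$, we want a pattern that still produces them but has a smaller language. The telltale $bbccdd$ prevented this by marking each square with a letter of its own. With two letters one can always arrange that the first square is unmarked. Call a substitution $\sigma$ \emph{tied} if every letter occurring in $\sigma(y_1)$ occurs at least twice in $\sigma(y_1y_2y_3)$. In particular, $\sigma$ is tied if $\sigma(y_1)=\varepsilon$.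

\begin{lemma}\label{lem:tied}
If $\sigma(\gamma)\in\{c,d\}^*$, then there is a tied substitution $\sigma'$ with $\sigma'(\gamma)=\sigma(\gamma)$ that agrees with $\sigma$ on all variables other than $y_1,y_2,y_3$.
\end{lemma}

\begin{proof}
Let $s_k=\sigma(y_k)\in\{c,d\}^*$. If $\sigma$ is tied, take $\sigma'=\sigma$. Otherwise one of the two letters occurs exactly once in $s_1s_2s_3$, and this occurrence lies in $s_1$. Let $e$ be the other letter. Then $s_2=e^{i}$ and $s_3=e^{j}$ for some $i,j\ge0$, so $\sigma(\gamma)=s_1^2\,e^{2(i+j)}$. Put $\sigma'(y_1)=\varepsilon$, $\sigma'(y_2)=s_1$ and $\sigma'(y_3)=e^{i+j}$.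
\end{proof}

The lemma fails for three letters: the only nonempty squares in $bbccdd$ are $bb$, $cc$ and $dd$, so this word forces $(y_1,y_2,y_3)\mapsto(b,c,d)$, which is not tied.

\subsection*{Splitting the variables}
By \eqref{eq:morph}, a morphic image of a pattern automatically has a language that is contained in the original one. To make the image restrictive while keeping a given word, we record the images of $y_1,y_2,y_3$ letter by letter, with equal variables for equal letters. Different words get disjoint sets of variables, so that erasing selects one word at a time.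

Let $\alpha$ be a pattern and let $\sigma_1,\dots,\sigma_N$ be substitutions. Choose distinct variables $v_{j,\ell}$ $(1\le j\le N,\ \ell\in\Sigma)$ that do not occur in $\alpha\gamma$. For $s\in\Sigma^*$ let $s^{(j)}\in X^*$ be obtained from $s$ by replacing every letter $\ell$ by $v_{j,\ell}$. The \emph{splitting morphism} $\varphi$ is given by
\[
\varphi(y_k)=\sigma_1(y_k)^{(1)}\,\sigma_2(y_k)^{(2)}\cdots\sigma_N(y_k)^{(N)}\qquad(k=1,2,3)
\]
and fixes all other variables.

\begin{lemma}\label{lem:split}
For every $j$ there is a substitution $\rho_j$ with $\rho_j(\varphi(\alpha))=\sigma_j(\alpha)$. If all $\sigma_j$ are tied, then every variable occurring in $\varphi(y_1)$ occurs at least twice in $\varphi(y_1)\varphi(y_2)\varphi(y_3)$.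
\end{lemma}

\begin{proof}
Let $\rho_j$ map $v_{j,\ell}\mapsto\ell$, $v_{j',\ell}\mapsto\varepsilon$ for $j'\ne j$, and every other variable $v$ to $\sigma_j(v)$. Then $\rho_j(\varphi(y_k))=\sigma_j(y_k)$, and $\rho_j(\varphi(v))=\sigma_j(v)$ for the other variables $v$ of $\alpha$. For the second assertion, $v_{j,\ell}$ occurs in $\varphi(y_k)$ exactly $|\sigma_j(y_k)|_\ell$ times.
\end{proof}

\begin{example}\label{ex:split}
Take $\alpha=\gamma$ and the words $w_1=ccdddd$ and $w_2=ccddcc$. The parse $(y_1,y_2,y_3)\mapsto(c,d,d)$ of $w_1$ is not tied, and Lemma~\ref{lem:tied} replaces it by $(\varepsilon,c,dd)$. The parse $(c,d,c)$ of $w_2$ is tied. The splitting morphism gives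
\[
\varphi(\gamma)=v_{2,c}^{\,2}\;\bigl(v_{1,c}\,v_{2,d}\bigr)^2\;\bigl(v_{1,d}\,v_{1,d}\,v_{2,c}\bigr)^2 .
\]
Keeping only the variables $v_{1,\ell}$ returns $w_1$, and keeping only the $v_{2,\ell}$ returns $w_2$. The variable in the first square occurs four times in $\varphi(\gamma)$, so it cannot produce a factor that occurs only twice.
\end{example}

The last observation tells us which word to look for: three squares, each full of factors that occur nowhere else. Single letters are not available for this, so we use longer factors. These can be cut between variables, but only a bounded number of them.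

\subsection*{Blocks and cuts}
A \emph{block} is a word $cd^ec$ with $e\ge1$. We use two facts, here and in Section~\ref{sec:three}.
\begin{itemize}
\item[(B1)] Let $w$ be a product of blocks and of letters different from $c$ and $d$. The maximal runs of $d$ in $w$ are exactly the middle parts of these blocks. Hence the occurrences of $cd^ec$ as a factor of $w$ are exactly the blocks of exponent $e$ in the product.
\item[(B2)] Let $w=\sigma(s_1)\cdots\sigma(s_m)$ with symbols $s_1,\dots,s_m\in\Sigma\cup X$. An occurrence of a nonempty factor in $w$ is \emph{cut} if one of the $m-1$ boundaries between consecutive $\sigma(s_i)$ lies strictly inside it. An occurrence that is not cut lies within a single $\sigma(s_i)$. A boundary lies strictly inside at most one of a family of disjoint occurrences, so fewer than $m$ of them are cut.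
\end{itemize}

\begin{lemma}\label{lem:escape}
Let $\eta_1,\eta_2,\eta_3\in X^*$ be such that every variable occurring in $\eta_1$ occurs at least twice in $\eta_1\eta_2\eta_3$. Then there are $u_1,u_2,u_3\in\{c,d\}^*$ such that $u=u_1^2u_2^2u_3^2$ begins with $c$ and $u\ne\rho(\eta_1^2\eta_2^2\eta_3^2)$ for every substitution $\rho$.
\end{lemma}

\begin{proof}
Let $\eta=\eta_1^2\eta_2^2\eta_3^2$ and $M=|\eta|+1$, and put
\[
u_k=\prod_{l=1}^{M}c\,d^{(k-1)M+l}\,c\qquad(k=1,2,3).
\]
Then $u$ begins with $c$ and $|u_1|<|u_2|<|u_3|$. The $3M$ exponents are distinct, so by (B1) each block of $u_k$ occurs in $u$ exactly twice, once in each copy of $u_k$, at distance $|u_k|$.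

Suppose $u=\rho(\eta)$; then $\eta\neq\varepsilon$. Fix $k$. By (B2), one of the $M$ blocks in the first copy of $u_k$ is not cut; call it $B$. It lies within the image of an occurrence of some variable $v$, so $B$ is a factor of $\rho(v)$. Different occurrences of $v$ in $\eta$ produce different occurrences of $B$ in $u$, so $|\eta|_v\le2$. Since $|\eta|_v=2\,|\eta_1\eta_2\eta_3|_v$, the variable $v$ occurs exactly once in $\eta_1\eta_2\eta_3$. By hypothesis it does not occur in $\eta_1$, so it occurs in $\eta_g$ for some $g\in\{2,3\}$. Its two occurrences in $\eta$ stand at corresponding positions of the two adjacent copies of $\eta_g$, so they produce two occurrences of $B$ at distance $|\rho(\eta_g)|$. These are the only two occurrences of $B$ in $u$, hence $|u_k|=|\rho(\eta_g)|$.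

Thus each of the three distinct numbers $|u_1|,|u_2|,|u_3|$ is one of the two numbers $|\rho(\eta_2)|,|\rho(\eta_3)|$, which is impossible.
\end{proof}

For $\Sigma=\{c,d\}$ these lemmas contain the whole proof of Theorem~\ref{thm:main}, with $\alpha=\gamma$: the words of $T$ have tied parses, so $\varphi(\gamma)$ produces $T$ and misses $u\in L(\gamma)$. This is the simplest case of Proposition~\ref{prop:reduction} below.

\section{Neutralizing the extra letters}\label{sec:extra}

Call the letters of $\Sigma\setminus\{c,d\}$ \emph{extra letters}. They enter the argument of Section~\ref{sec:two} at one point only: Lemma~\ref{lem:tied} fails when $\sigma(\gamma)$ contains an extra letter. We therefore surround $\gamma$ with a context that makes such substitutions avoidable. Say that a pattern $\alpha$ is \emph{built on $\gamma$} if it is a product of copies of $\gamma$ and of symbols other than $y_1,y_2,y_3$. Then $\sigma(\alpha)$ depends only on $\sigma(\gamma)$ and on the values of $\sigma$ at the other variables. We ask for two properties.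
\begin{itemize}
\item[(A)] \emph{Absorption.} If $\sigma(\gamma)$ contains an extra letter, then there is a substitution $\sigma'$ with $\sigma'(\alpha)=\sigma(\alpha)$ and $\sigma'(y_1y_2y_3)=\varepsilon$.
\item[(R)] \emph{Rigidity.} For all $u_1,u_2,u_3\in\{c,d\}^*$ such that $u=u_1^2u_2^2u_3^2$ begins with $c$, there is a word $w\in L(\alpha)$ such that every substitution $\sigma$ with $\sigma(\alpha)=w$ satisfies $\sigma(\gamma)=u$.
\end{itemize}

\begin{proposition}\label{prop:reduction}
Let $\alpha$ be built on $\gamma$ and satisfy (A) and (R). Then for every finite $T\subseteq L(\alpha)$ there is a pattern $\beta_T$ with $T\subseteq L(\beta_T)\subsetneq L(\alpha)$, and the terminals of $\beta_T$ are those of $\alpha$.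
\end{proposition}

\begin{proof}
Enlarging $T$ makes the claim stronger, so we may assume that $T=\{w_1,\dots,w_N\}$ contains a nonempty word. Each $w_j$ equals $\sigma_j(\alpha)$ for a tied $\sigma_j$. Indeed, let $w_j=\sigma(\alpha)$. If $\sigma(\gamma)$ contains an extra letter, (A) gives a substitution that erases $y_1$. Otherwise Lemma~\ref{lem:tied} gives a tied substitution with the same value on $\gamma$ and on the other variables, hence on $\alpha$.

Let $\varphi$ be the splitting morphism of $\sigma_1,\dots,\sigma_N$ and put $\beta_T=\varphi(\alpha)$. Since $\varphi$ maps variables to words in $X^*$, the terminals of $\beta_T$ are those of $\alpha$. By Lemma~\ref{lem:split}, every $w_j$ is the image of $\beta_T$ under a substitution. As some $w_j$ is nonempty, $\beta_T$ is a pattern, and $T\subseteq L(\beta_T)\subseteq L(\alpha)$ by \eqref{eq:morph}. By the second part of Lemma~\ref{lem:split}, Lemma~\ref{lem:escape} applies to $\eta_k=\varphi(y_k)$ and gives $u=u_1^2u_2^2u_3^2$, beginning with $c$, with $u\ne\rho(\varphi(\gamma))$ for all $\rho$. Let $w\in L(\alpha)$ be the word given by (R). If $w=\rho(\beta_T)$, then $\sigma=\rho\circ\varphi$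 satisfies $\sigma(\alpha)=w$, so $\rho(\varphi(\gamma))=\sigma(\gamma)=u$, a contradiction. Hence $w\in L(\alpha)\setminus L(\beta_T)$.
\end{proof}

The two properties pull in opposite directions. The pattern $\gamma$ satisfies (R), with $w=u$, and it satisfies (A) vacuously when there are no extra letters; but if $b$ is an extra letter, $L(\gamma)$ has the telltale of Example~\ref{ex:telltales}(b). The pattern $x\gamma$ satisfies (A), since $x$ can take over everything, but its language is $\Sigma^*$, which has the telltale of Example~\ref{ex:telltales}(a). What reconciles (A) and (R) is that a terminal $a$ of $\alpha$ can move to another occurrence of $a$ when the word offers one, and cannot move otherwise. The second half of this statement is the following counting fact.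
\begin{itemize}
\item[(C)] Let $\Gamma\subseteq\Sigma$, and suppose that $\sigma(\alpha)$ contains exactly as many occurrences of letters of $\Gamma$ as $\alpha$ does. Then no $\sigma(x)$ with $x\in\mathrm{var}(\alpha)$ contains a letter of $\Gamma$, and the $k$-th such occurrence in $\sigma(\alpha)$ is the image of the $k$-th one in $\alpha$. Hence $\sigma$ maps the factors of $\alpha$ between consecutive $\Gamma$-letters to the corresponding factors of $\sigma(\alpha)$.
\end{itemize}

\subsection*{One extra letter}
Let $\Sigma=\{a,c,d\}$, and with new variables $x,x',H,D$ consider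
\[
\alpha=x\,a\,H\,\gamma\,a\;\;x'\,a\,H\,D\,\gamma\,a .
\]
For (A), let $\sigma(\gamma)=PaQ$. Move the first and the third terminal $a$ to the displayed $a$ in the following copy of $\sigma(\gamma)$. The variables $x$ and $x'$ take everything that is skipped, and what remains before the next terminal is $Q$ in both halves, which $H$ can produce:
\[
\sigma(\alpha)=\underbrace{\sigma(x)\,a\,\sigma(H)\,P}_{x}\;a\;\underbrace{Q}_{H}\;a\;\underbrace{\sigma(x')\,a\,\sigma(H)\,\sigma(D)\,P}_{x'}\;a\;\underbrace{Q}_{H}\;a ,
\]
with $D,y_1,y_2,y_3$ erased. For (R), take $w=a\,u\,a\,a\,d\,u\,a$, obtained from $y_k\mapsto u_k$, $D\mapsto d$ and $x,x',H\mapsto\varepsilon$. If $\sigma(\alpha)=w$, then (C) with $\Gamma=\{a\}$ gives $\sigma(H\gamma)=u$ and $\sigma(HD\gamma)=du$. So $\sigma(H)$ is a prefix of a word beginning with $c$ and of a word beginning with $d$. Hence $\sigma(H)=\varepsilon$ and $\sigma(\gamma)=u$. The variable $H$ is needed for (A), and the second half of $\alpha$ is there to force $H$ to be empty in (R). With Proposition~\ref{prop:reduction} this settles $|\Sigma|=3$.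

\subsection*{Several extra letters}
Let $a_1,\dots,a_n$ be the extra letters, $n=|\Sigma|-2\ge1$. The product of $n$ patterns of the above form, one for each $a_i$, with separate variables $x_i,x_i',H_i,D_i$ and common $\gamma$, violates (A). For $n=2$ map $y_1\mapsto a_1$, $D_2\mapsto d$ and erase everything else. By (C) with $\Gamma=\{a_2\}$, a substitution $\sigma'$ that gives the same word and erases $\gamma$ would satisfy $\sigma'(H_2)=a_1a_1$ and $\sigma'(H_2D_2)=da_1a_1$, which is impossible. The part built for $a_2$ holds on to $\gamma$ when the letter on offer is $a_1$.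

The remedy is to order the extra letters and to wrap $\gamma$ in layers. With new variables $F_1,\dots,F_n$ put
\[
\zeta_n=\gamma,\qquad \zeta_{i-1}=F_i\,\zeta_i\quad(1\le i\le n),\qquad\text{so that}\qquad\zeta_i=F_{i+1}\cdots F_n\,\gamma ,
\]
and let the part for $a_j$ use $\zeta_j$ in place of $\gamma$. If the value of $\gamma$ contains $a_i$, we erase $\zeta_i,\dots,\zeta_n$ and let $F_i$ take over, so that $\zeta_{i-1},\dots,\zeta_0$ keep their values. The parts with $j<i$ do not notice the change, and the part for $a_i$ works as before. The parts with $j>i$ lose $\zeta_j$. In the second half $D_j$ stands next to $\zeta_j$ and can replace it. In the first half we need a new variable $J_j$ for this purpose, but it must not stand next to $\zeta_j$, because the value of $H_j\zeta_jJ_j$ would not determine the value of $\zeta_j$ even when $H_j$ is empty. So we put $\zeta_{j-1}$ between them as a wall. For $j>i$ the wall is erased together with $\zeta_j$, and $J_j$ replaces both. In the test word for (R), the value of the wall is known by induction on $j$ and is chosen so that it cannot shift. A prefix $\zeta_0a_1$ starts the induction. This gives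
\begin{equation}\label{eq:alpha}
\alpha=\zeta_0\,a_1\prod_{i=1}^n\pi_i,\qquad
\pi_i=x_i\,a_i\,H_i\,\zeta_i\,\zeta_{i-1}\,J_i\,a_i\;\;x_i'\,a_i\,H_i\,D_i\,\zeta_i\,a_i ,
\end{equation}
where $y_1,y_2,y_3$ and $F_i,H_i,J_i,D_i,x_i,x_i'$ $(1\le i\le n)$ are pairwise distinct variables. The variables $x_i,x_i',J_i,D_i$ occur once in $\alpha$, and $H_i$ occurs only at the two places shown. The pattern $\alpha$ is built on $\gamma$, and its terminals are the extra letters.

\begin{lemma}\label{lem:absorb}
The pattern $\alpha$ in \eqref{eq:alpha} satisfies (A).
\end{lemma}

\begin{proof}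
Let $\sigma(\gamma)$ contain the extra letter $a_i$, and put $z_j=\sigma(\zeta_j)$ for $0\le j\le n$. Since $\sigma(\gamma)$ is a suffix of $z_i$, we can write $z_i=P\,a_i\,Q$. Let $\sigma'$ agree with $\sigma$ except for
\[
\begin{array}{lll}
y_1,y_2,y_3\mapsto\varepsilon, & F_i\mapsto z_{i-1}, & F_j\mapsto\varepsilon\quad(j>i),\\[3pt]
J_j\mapsto z_j\,z_{j-1}\,\sigma(J_j)\quad(j>i), & D_j\mapsto\sigma(D_j)\,z_j\quad(j>i), & D_i\mapsto\varepsilon,\\[3pt]
x_i\mapsto\sigma(x_i)\,a_i\,\sigma(H_i)\,P, & x_i'\mapsto\sigma(x_i')\,a_i\,\sigma(H_i)\,\sigma(D_i)\,P, & H_i\mapsto Q.
\end{array}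
\]
Then $\sigma'(\zeta_j)=\varepsilon$ for $j\ge i$, and $\sigma'(\zeta_{i-1})=\sigma'(F_i)=z_{i-1}$. Since $\zeta_j=F_{j+1}\cdots F_{i-1}\zeta_{i-1}$ for $j<i$ and these $F$'s are unchanged, $\sigma'(\zeta_j)=z_j$ for all $j<i$. We compare $\sigma'$ and $\sigma$ on the factors of $\alpha$.

The prefix $\zeta_0a_1$ has the same value because $0<i$. For $j<i$, the part $\pi_j$ consists of $\zeta_j$, $\zeta_{j-1}$, terminals and unchanged variables, so it has the same value. For $j>i$ we have $j-1\ge i$, so $\zeta_j$ and $\zeta_{j-1}$ are both erased and
\[
\sigma'(\zeta_j\zeta_{j-1}J_j)=z_j\,z_{j-1}\,\sigma(J_j)=\sigma(\zeta_j\zeta_{j-1}J_j),\qquad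
\sigma'(D_j\zeta_j)=\sigma(D_j)\,z_j=\sigma(D_j\zeta_j);
\]
the other symbols of $\pi_j$ are unchanged. For $\pi_i$, using $Pa_iQ=z_i$ and $\sigma'(\zeta_i)=\sigma'(D_i)=\varepsilon$,
\begin{align*}
\sigma'(x_ia_iH_i\zeta_i\zeta_{i-1}J_ia_i)&=\sigma(x_i)a_i\sigma(H_i)P\cdot a_i\cdot Q\cdot z_{i-1}\sigma(J_i)\,a_i
=\sigma(x_ia_iH_i\zeta_i\zeta_{i-1}J_ia_i),\\
\sigma'(x_i'a_iH_iD_i\zeta_ia_i)&=\sigma(x_i')a_i\sigma(H_i)\sigma(D_i)P\cdot a_i\cdot Q\cdot a_i
=\sigma(x_i'a_iH_iD_i\zeta_ia_i).
\end{align*}
Hence $\sigma'(\alpha)=\sigma(\alpha)$.
\end{proof}

\begin{lemma}\label{lem:rigid}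
The pattern $\alpha$ in \eqref{eq:alpha} satisfies (R).
\end{lemma}

\begin{proof}
Let $u=u_1^2u_2^2u_3^2\in\{c,d\}^*$ begin with $c$. The value $z_{i-1}$ of the wall will follow $z_i$ in the test word, and it must not occur there up to $|z_i|$ places further left. A long initial run of $c$ followed by $d$ achieves this. Define
\[
z_n=u,\qquad m_i=|z_i|\ge1,\qquad z_{i-1}=c^{m_i}d\,z_i\qquad(i=n,\dots,1).
\]
All $z_i$ lie in $\{c,d\}^*$ and begin with $c$. The substitution $y_k\mapsto u_k$, $F_i\mapsto c^{m_i}d$, $D_i\mapsto d$, $x_i,x_i',H_i,J_i\mapsto\varepsilon$ maps $\zeta_i$ to $z_i$ and $\alpha$ to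
\[
w=z_0\,a_1\prod_{i=1}^n\bigl(a_i\,z_iz_{i-1}\,a_i\;\;a_i\,d\,z_i\,a_i\bigr)\in L(\alpha).
\]
Let $\sigma(\alpha)=w$. The word $w$ contains as many occurrences of extra letters as $\alpha$, so (C), with $\Gamma$ the set of extra letters, gives
\begin{equation}\label{eq:rigid}
\sigma(\zeta_0)=z_0,\qquad\sigma(H_i\zeta_i\zeta_{i-1}J_i)=z_iz_{i-1},\qquad\sigma(H_iD_i\zeta_i)=d\,z_i\qquad(1\le i\le n).
\end{equation}
We show $\sigma(\zeta_i)=z_i$ by induction on $i$; for $i=n$ this is $\sigma(\gamma)=u$. The case $i=0$ is the first equation. Let $i\ge1$ and $\sigma(\zeta_{i-1})=z_{i-1}$, and write $m=m_i$. The second equation reads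
\[
z_i\,z_{i-1}=\sigma(H_i)\,\sigma(\zeta_i)\;z_{i-1}\;\sigma(J_i).
\]
Let $p=|\sigma(J_i)|$. Comparing lengths gives $|\sigma(H_i\zeta_i)|=m-p$, so $p\le m$. On the right, the letter $d$ that follows the initial $c^m$ of $z_{i-1}$ stands at position $(m-p)+m+1$. On the left, the word is $z_i\,c^m d\,z_i$, and positions $m+1,\dots,2m$ carry the letter $c$. If $1\le p\le m$, then $m+1\le 2m-p+1\le 2m$, a contradiction. So $p=0$ and $\sigma(H_i)\sigma(\zeta_i)=z_i$. Now $\sigma(H_i)$ is a prefix of $z_i$, which begins with $c$, and by the third equation in \eqref{eq:rigid} it is a prefix of $dz_i$. Hence $\sigma(H_i)=\varepsilon$ and $\sigma(\zeta_i)=z_i$.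
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:bc}]
If $|\Sigma|=2$, let $\alpha=\gamma$, which satisfies (A) and (R) as noted after Proposition~\ref{prop:reduction}. If $|\Sigma|\ge3$, let $\alpha$ be the pattern \eqref{eq:alpha}, which satisfies (A) and (R) by Lemmas~\ref{lem:absorb} and~\ref{lem:rigid}. Proposition~\ref{prop:reduction} gives the patterns $\beta_T$. Thus $L(\alpha)$ has no telltale within $\mathrm{ePAT}_\Sigma$, and Lemma~\ref{lem:notelltale} gives the last assertion of Theorem~\ref{thm:main} and Theorem~\ref{thm:bc}.
\end{proof}

\begin{remark}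
Finiteness of $\Sigma$ is needed because $\alpha$ must contain a part $\pi_i$ for every extra letter; by Proposition~\ref{prop:telltale} below, a pattern that omits three letters of $\Sigma$ has a telltale. Erasing substitutions are used in Lemma~\ref{lem:tied}, in Lemma~\ref{lem:split}, where they select one word of $T$, and in (A).
\end{remark}

\section{Three free letters}\label{sec:three}

One direction of Theorem~\ref{thm:delta} is already proved, because the patterns of Section~\ref{sec:extra} avoid the terminals $c$ and $d$. For the other direction let $b,c,d$ be distinct letters of $\Sigma\setminus\Delta$.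

\begin{proposition}\label{prop:telltale}
Let $|\Sigma\setminus\Delta|\ge3$. From a pattern $\alpha\in(\Delta\cup X)^+$ one can compute a finite set $T\subseteq L(\alpha)$ such that every pattern $\beta\in(\Sigma\cup X)^+$ with $T\subseteq L(\beta)\subseteq L(\alpha)$ satisfies $L(\beta)=L(\alpha)$.
\end{proposition}

The plan is to turn both inclusions into morphisms. The inclusion $L(\beta)\subseteq L(\alpha)$ may be tested on a word chosen after $\beta$ is known. Coding the variables of $\beta$ by many blocks yields a morphism $\varphi$ with $\varphi(\alpha)=\beta$, and two free letters suffice for this. The morphism in the other direction must come from $T$, which is fixed before $\beta$ is known. A long pattern $\beta$ can cut every block in the words of $T$, as the splitting morphism does. A single letter cannot be cut. So we mark one variable of $\alpha$ at a time by the third letter $b$ and code the others by blocks. These blocks need not survive the parse by $\beta$, only the coarser parse by $\alpha$ obtained through $\varphi$, which has fewer than $|\alpha|$ boundaries. Both steps rest on the following lemma.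

\begin{lemma}\label{lem:marker}
Let $\alpha,\pi\in(\Delta\cup X)^+$ contain the same number of occurrences of terminals. Let $Y\subseteq\mathrm{var}(\pi)$ with $|Y|\le1$, and let $\theta$ be a substitution with
\[
\theta(y)=b\quad(y\in Y),\qquad\theta(v)=\prod_{l=1}^{|\alpha|}c\,d^{e(v,l)}c\quad(v\in\mathrm{var}(\pi)\setminus Y),
\]
where the $e(v,l)$ are pairwise distinct positive integers. If $\sigma(\alpha)=\theta(\pi)$, then there is a morphism $\mu$ with $\mu(\alpha)=\pi$ such that $\mu(x)\in\mathrm{var}(\pi)^*$ for all $x\in\mathrm{var}(\alpha)$, and $|\mu(x)|_y=|\sigma(x)|_b$ for all $x\in\mathrm{var}(\alpha)$ and $y\in Y$.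
\end{lemma}

\begin{proof}
Let $w=\theta(\pi)=\sigma(s_1)\cdots\sigma(s_m)$, where $\alpha=s_1\cdots s_m$ with symbols $s_i$. Since $b,c,d\notin\Delta$, the word $w$ contains as many occurrences of letters of $\Delta$ as $\pi$, hence as $\alpha$. By (C), no $\sigma(x)$ with $x\in\mathrm{var}(\alpha)$ contains a letter of $\Delta$.

The word $w$ is a product of blocks and of letters different from $c,d$. By (B2), fewer than $m$ of these blocks are cut by the factorization $\sigma(s_1)\cdots\sigma(s_m)$. So for each $v\in\mathrm{var}(\pi)\setminus Y$ one of the $m$ indices $l$, say $l_v$, is such that no block of exponent $e(v,l_v)$ in $w$ is cut. Define \emph{markers} and their \emph{names}: each $a\in\Delta$ is a marker with name $a$; the block $cd^{e(v,l_v)}c$ is a marker with name $v$; and if $Y=\{y\}$, the letter $b$ is a marker with name $y$. For a factor $w'$ of $w$ let $\nu(w')$ be the word formed by the names of all occurrences of markers in $w'$, from left to right.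

We compute $\nu(w)$ in two ways. By (B1), every occurrence of a marker in $w$ lies within the $\theta$-image of one symbol of $\pi$, and since the exponents are distinct, the image of a symbol $s$ contains exactly one occurrence of a marker, which has name $s$. So $\nu(w)=\pi$. On the other hand, no occurrence of a marker is cut by the factorization $\sigma(s_1)\cdots\sigma(s_m)$, since single letters are never cut and the chosen blocks are not. So $\nu(w)=\nu(\sigma(s_1))\cdots\nu(\sigma(s_m))$. Put $\mu(x)=\nu(\sigma(x))$ for $x\in\mathrm{var}(\alpha)$. Since $\nu(a)=a$ for $a\in\Delta$, we get $\mu(\alpha)=\pi$. The word $\mu(x)$ contains no terminal because $\sigma(x)$ contains no letter of $\Delta$, and it contains $y\in Y$ once for each $b$ in $\sigma(x)$.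
\end{proof}

Applied with $\pi=\alpha$, the lemma gives a morphism $\mu$ with $\mu(\alpha)=\alpha$, and we want to conclude that the markers stay with their variables. This can fail: for $\alpha=xy$ the morphism $x\mapsto xy$, $y\mapsto\varepsilon$ fixes $\alpha$. We remove such redundancy first. Call $\alpha$ \emph{reduced} if every morphism $\psi$ with $\psi(\alpha)=\alpha$ and $\psi(x)\in\mathrm{var}(\alpha)^*$ for all $x\in\mathrm{var}(\alpha)$ is the identity on $\mathrm{var}(\alpha)$.

\begin{lemma}\label{lem:reduced}
From $\alpha\in(\Delta\cup X)^+$ one can compute a reduced pattern in $(\Delta\cup X)^+$ with the same language.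
\end{lemma}

\begin{proof}
If $\psi(\alpha)=\alpha$, then $|\psi(x)|\le|\alpha|$ for $x\in\mathrm{var}(\alpha)$, so a finite search either shows that $\alpha$ is reduced or finds such a $\psi$ that is not the identity on $\mathrm{var}(\alpha)$. In the second case $\psi$ erases some variable of $\alpha$: otherwise the $|\alpha|$ symbols of $\alpha$ have nonempty images of total length $|\alpha|$, so all images have length one, and comparing positions shows that $\psi$ fixes every variable of $\alpha$. Let $\alpha'$ be $\alpha$ with all variables erased by $\psi$ removed. Then $\psi(\alpha')=\psi(\alpha)=\alpha$, so $\alpha'$ is nonempty and $L(\alpha)\subseteq L(\alpha')$ by \eqref{eq:morph}. Also $\alpha'$ is a morphic image of $\alpha$, so $L(\alpha')\subseteq L(\alpha)$. Since $|\alpha'|<|\alpha|$, iterating this step terminates.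
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:telltale}]
The required property of $T$ depends only on $L(\alpha)$, so by Lemma~\ref{lem:reduced} we may assume that $\alpha$ is reduced. For a pattern $\pi$ let $t_\pi\in L(\pi)$ be the word, possibly empty, obtained by erasing all variables. Choose pairwise distinct positive integers $e(x,l)$ for $x\in\mathrm{var}(\alpha)$ and $1\le l\le|\alpha|$. For $y\in\mathrm{var}(\alpha)$ let $\theta_y$ be a substitution with $\theta_y(y)=b$ and $\theta_y(x)=\prod_{l=1}^{|\alpha|}cd^{e(x,l)}c$ for $x\in\mathrm{var}(\alpha)\setminus\{y\}$. Put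
\[
T=\{t_\alpha\}\cup\{\theta_y(\alpha):y\in\mathrm{var}(\alpha)\}\subseteq L(\alpha).
\]
Let $\beta$ be a pattern over $\Sigma$ with $T\subseteq L(\beta)\subseteq L(\alpha)$.

\emph{Step 1: $t_\beta=t_\alpha$.} The word $t_\pi$ is the unique shortest word of $L(\pi)$, since $|\sigma(\pi)|>|t_\pi|$ unless $\sigma$ erases all variables of $\pi$. From $t_\beta\in L(\alpha)$ and $t_\alpha\in L(\beta)$ we get $|t_\alpha|=|t_\beta|$, and uniqueness in $L(\alpha)$ gives $t_\beta=t_\alpha$. Thus $\beta\in(\Delta\cup X)^+$, and $\alpha$ and $\beta$ contain the same number of occurrences of terminals.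

\emph{Step 2: a morphism from $\alpha$ to $\beta$.} Let $\theta$ code the variables of $\beta$ as in Lemma~\ref{lem:marker} with $\pi=\beta$ and $Y=\emptyset$. Then $\theta(\beta)\in L(\beta)\subseteq L(\alpha)$, so the lemma gives a morphism $\varphi$ with $\varphi(\alpha)=\beta$ and $\varphi(x)\in\mathrm{var}(\beta)^*$ for all $x\in\mathrm{var}(\alpha)$.

\emph{Step 3: a private variable for each $y$.} Fix $y\in\mathrm{var}(\alpha)$. Since $T\subseteq L(\beta)$, there is a substitution $\rho$ with $\rho(\beta)=\theta_y(\alpha)$. Then $\sigma=\rho\circ\varphi$ satisfies $\sigma(\alpha)=\theta_y(\alpha)$. Lemma~\ref{lem:marker} with $\pi=\alpha$ and $Y=\{y\}$ gives a morphism $\mu$ with $\mu(\alpha)=\alpha$ and $\mu(x)\in\mathrm{var}(\alpha)^*$, which is the identity on $\mathrm{var}(\alpha)$ because $\alpha$ is reduced. Hence, for $x\in\mathrm{var}(\alpha)$,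
\[
\sum_{v\in\mathrm{var}(\beta)}|\varphi(x)|_v\,|\rho(v)|_b=|\sigma(x)|_b=|\mu(x)|_y=\begin{cases}1,&x=y,\\0,&x\ne y.\end{cases}
\]
For $x=y$ exactly one term is nonzero, so there is $v_y\in\mathrm{var}(\beta)$ with $|\varphi(y)|_{v_y}=1$ and $|\rho(v_y)|_b=1$. For $x\ne y$ all terms vanish, so $|\varphi(x)|_{v_y}=0$. This is the step that needs a marker of length one: a block contained in $\sigma(y)$ could be spread over several variables of $\varphi(y)$.

\emph{Step 4: a morphism from $\beta$ to $\alpha$.} The variables $v_y$ are distinct, since $v_y$ occurs in $\varphi(y)$ and $v_{y'}$ does not for $y'\ne y$. Let $\chi$ map $v_y\mapsto y$ for $y\in\mathrm{var}(\alpha)$ and erase all other variables. The word $\varphi(y)\in\mathrm{var}(\beta)^*$ contains $v_y$ once and no $v_{y'}$ with $y'\ne y$, so $\chi(\varphi(y))=y$. Therefore $\chi(\beta)=\chi(\varphi(\alpha))=\alpha$, and \eqref{eq:morph} gives $L(\alpha)\subseteq L(\beta)$.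
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:delta}]
If $|\Sigma\setminus\Delta|\ge3$, Proposition~\ref{prop:telltale} computes telltales within $\mathrm{ePAT}_{\Sigma,\Delta}$, and Lemma~\ref{lem:telltale} applies. If $|\Sigma\setminus\Delta|\le2$, choose $c\ne d$ in $\Sigma$ with $\Sigma\setminus\Delta\subseteq\{c,d\}$, which is possible since $|\Sigma|\ge2$. The pattern $\alpha$ in the proof of Theorem~\ref{thm:main} has its terminals in $\Sigma\setminus\{c,d\}\subseteq\Delta$, and by Proposition~\ref{prop:reduction} so have all patterns $\beta_T$. Hence $L(\alpha)$ has no telltale within $\mathrm{ePAT}_{\Sigma,\Delta}$, and Lemma~\ref{lem:notelltale} applies.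
\end{proof}

\begin{remark}
Proposition~\ref{prop:telltale} allows arbitrary patterns $\beta$ over $\Sigma$. Taking for $\Delta$ the set of terminals of a given pattern, we see that a pattern with at most $|\Sigma|-3$ distinct terminals has a telltale within $\mathrm{ePAT}_\Sigma$. The pattern in the proof of Theorem~\ref{thm:main} has $|\Sigma|-2$ distinct terminals, so this number is the exact minimum for a language without telltale.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Angluin}
Angluin, \emph{Inductive inference of formal languages from positive data}, Inform. and Control 45, 1980.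

\bibitem{Inclusion}
\emph{Inclusion of Pattern Languages and Related Problems}, \texttt{https://core.ac.uk/download/14522291.pdf}.

\end{thebibliography}
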